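\title{Building a MAD family against an opponent: the consistency of $\mathfrak a<\mathfrak a_{\mathrm{Builder}}$}

\begin{abstract}
Two players, the Builder and the Spoiler, take turns for $\omega_1$ rounds constructing an almost disjoint family of infinite subsets of $\omega$, and the Builder wins if the resulting family is maximal. A winning strategy for the Builder implies $\mathfrak a=\aleph_1$. We show that the converse fails consistently: from $\mathrm{CH}+\diamondsuit_{\omega_2}(S^2_1)$ we force, by a ccc iteration, a model of $\mathfrak a=\aleph_1$ in which the Builder has no winning strategy. The game can be made undetermined, together with $\mathfrak a=\mathfrak b=\aleph_1<\operatorname{cov}(\mathcal M)=\mathfrak c=\aleph_2$. The main step is a strategy for the Spoiler, available under CH, which guarantees that the Mathias--Prikry forcing destroying the family built in a run preserves a MAD family of Luzin type fixed in advance.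
\end{abstract}

\section{The game and the results}\label{sec:intro}

Sets $A,B\subseteq\omega$ are \emph{almost disjoint} if $A\cap B$ is finite. An \emph{AD family} is a family of infinite subsets of $\omega$ whose distinct members are almost disjoint. It is \emph{MAD} (maximal almost disjoint) if every infinite subset of $\omega$ has infinite intersection with one of its members. The \emph{almost disjointness number} $\mathfrak a$ is the least cardinality of an infinite MAD family. A countably infinite AD family is never MAD (Lemma~\ref{lem:diag}), so $\aleph_1\le\mathfrak a\le\mathfrak c$.

A MAD family of size $\aleph_1$ is an increasing union of $\omega_1$ countable families, and one may think of it as the result of a recursion of length $\omega_1$. The equation $\mathfrak a=\aleph_1$ records that some such recursion succeeds. The following game asks for more: a method of construction that still succeeds when an opponent makes every other step.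

\begin{definition}\label{def:game}
Fix a partition $\{P_n:n<\omega\}$ of $\omega$ into infinitely many infinite sets; these sets count as already played. The game $\mathbb G$ has rounds $\alpha<\omega_1$. In each round $\alpha$, including limit rounds, the \emph{Spoiler} first plays an infinite set $S_\alpha\subseteq\omega$, and then the \emph{Builder} plays an infinite set $B_\alpha\subseteq\omega$. Each move must be almost disjoint from every set played before it, including the $P_n$. The Builder wins if the \emph{resulting family} $\{P_n:n<\omega\}\cup\{S_\alpha,B_\alpha:\alpha<\omega_1\}$ is MAD; otherwise the Spoiler wins.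
\end{definition}

At any moment the sets already played form a countably infinite AD family, the \emph{position family}. It is not maximal, so a legal move exists, the game runs through all $\omega_1$ rounds, and the resulting family has size $\aleph_1$. This is the purpose of the sets $P_n$: without them a player could end the game by playing $\omega$. A permutation of $\omega$ carrying one partition to another is an isomorphism of the corresponding games, so the choice of the partition does not matter; when we force, we fix it in the ground model.

A \emph{position} is the sequence of moves made so far, and a \emph{run} is a complete sequence of legal moves through all rounds $\alpha<\omega_1$. A \emph{strategy} for a player is a function that assigns a legal move to every position in which that player is to move. (A strategy defined only on the positions consistent with itself extends to all positions without changing the runs that follow it.) A strategy is \emph{winning} if the player wins every run that follows it, and the game is \emph{undetermined} if neither player has a winning strategy. We write $\mathfrak a_{\mathrm{Builder}}=\aleph_1$ to say that the Builder has a winning strategy in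 $\mathbb G$.

The two extreme cases are immediate. If $\mathfrak a>\aleph_1$, the Spoiler wins every run. If CH holds, list the infinite subsets of $\omega$ as $\langle D_\alpha:\alpha<\omega_1\rangle$ and let the Builder play $D_\alpha$ in round $\alpha$ whenever this is legal. An infinite set $D_\alpha$ almost disjoint from all members of the resulting family was legal in round $\alpha$, so it was played and is almost disjoint from itself, which is absurd. Thus
\[
\mathrm{CH}\implies\mathfrak a_{\mathrm{Builder}}=\aleph_1\implies\mathfrak a=\aleph_1 .
\]
Analogous games exist for the tower number $\mathfrak t$ and the ultrafilter number $\mathfrak u$, and it is known that $\mathfrak t<\mathfrak t_{\mathrm{Builder}}$ and $\mathfrak u<\mathfrak u_{\mathrm{Builder}}$ are each relatively consistent with ZFC. The corresponding question for $\mathfrak a$ comes from~\cite{opposition}: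
\begin{quote}
\emph{Is it relatively consistent with ZFC that $\mathfrak a=\aleph_1$ and the Builder has no winning strategy in $\mathbb G$?}
\end{quote}
A positive answer is abbreviated as the consistency of $\mathfrak a<\mathfrak a_{\mathrm{Builder}}$.

Suppose $\mathfrak a=\aleph_1$. Then no position is hopeless for the Builder, because every position family extends to a MAD family of size $\aleph_1$. To see this, note that a countably infinite AD family $\{C_n:n<\omega\}$ becomes a partition of $\omega$ after finite changes to each member (replace $C_n$ by $C_n\setminus\bigcup_{m<n}C_m$ and add to it the $n$-th point of $\omega\setminus\bigcup_mC_m$, if there is one); do this also for countably many members of a MAD family of size $\aleph_1$, and transfer that family by a permutation of $\omega$. But a MAD extension $\mathcal A$ of the position family is not a plan. If the Spoiler plays a set $S\notin\mathcal A$, then $S$ meets some $A\in\mathcal A$ in an infinite set, and $A$ can never be played. The Builder must switch to another family, possibly in every round, and nothing in the hypothesis $\mathfrak a=\aleph_1$ makes these choices cohere. So one expects a positive answer. The obstacle to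 proving it is that one has to destroy the maximality of many families of size $\aleph_1$, at least one for each strategy, while keeping the maximality of one.

\begin{theorem}\label{thm:A}
Assume $V\models\mathrm{CH}+\diamondsuit_{\omega_2}(S^2_1)$, where $S^2_1=\{\gamma<\omega_2:\operatorname{cf}\gamma=\omega_1\}$; for example, assume $V=L$. Then some ccc forcing extension of $V$ satisfies $\mathfrak a=\aleph_1$ and the Builder has no winning strategy in $\mathbb G$. Consequently, if ZFC is consistent, then so is ZFC together with ``$\mathfrak a=\aleph_1$ and the Builder has no winning strategy in $\mathbb G$''.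
\end{theorem}

The principle $\diamondsuit_{\omega_2}(S^2_1)$ is recalled in Section~\ref{sec:guess}. The method also defeats the Spoiler, and it gives each player an advantage for free. Let $\mathbb G_B$ (respectively $\mathbb G_S$) be the variant of $\mathbb G$ in which the Builder (respectively the Spoiler) plays in each of his turns a nonempty countable AD family, each member of which is almost disjoint from all sets played before. Position families are still countably infinite, and the winner is determined as in $\mathbb G$. We identify a set with its singleton, so that positions and runs of $\mathbb G$ are positions and runs of both variants. A winning strategy for the Builder in $\mathbb G$, extended arbitrarily to the remaining positions, is winning in $\mathbb G_B$, since the runs that follow it are runs of $\mathbb G$. The same holds for the Spoiler and $\mathbb G_S$.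

Recall that $\mathfrak b$ is the least size of a subset of $\omega^\omega$ that is unbounded in the order of eventual domination, that $\aleph_1\le\mathfrak b\le\mathfrak a$, and that $\operatorname{cov}(\mathcal M)$ is the least number of meager sets needed to cover $2^\omega$.

\begin{theorem}\label{thm:B}
Under the hypothesis of Theorem~\ref{thm:A}, some ccc forcing extension of $V$ satisfies
\[
\mathfrak a=\mathfrak b=\aleph_1<\operatorname{cov}(\mathcal M)=\mathfrak c=\aleph_2 ,
\]
and in it the Builder has no winning strategy in $\mathbb G_B$ and the Spoiler has no winning strategy in $\mathbb G_S$; in particular $\mathbb G$ is undetermined. The value $\mathfrak c=\aleph_2$ is the least possible, because CH implies that the Builder has a winning strategy in $\mathbb G$.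
\end{theorem}

The last sentence of the theorem was proved above. For the rest, the plan is as follows. To defeat a strategy $\Sigma$ of the Builder, a single lost run is enough. We force with a finite support iteration of length $\omega_2$ whose intermediate models satisfy CH. At a stage $\gamma$ we play a complete run against $\Sigma$ inside the intermediate model and then force an infinite set almost disjoint from the resulting family $\mathcal B$. Two difficulties arise. First, $\Sigma$ lives in the final model and acts on all of its positions, so it is not available at stage $\gamma$; only its restriction to the intermediate model is needed, and the diamond principle guesses that restriction (Section~\ref{sec:guess}). Second, a fixed MAD family $\mathcal A$ of size $\aleph_1$ has to survive. We strengthen maximality to a property that passes through limit stages (Sections~\ref{sec:luzin}, \ref{sec:values} and~\ref{sec:iter}), and we use the only freedom that we have in the run, the moves of the Spoiler, to make the forcing that destroys $\mathcal B$ harmless for $\mathcal A$ (Section~\ref{sec:key}). The theorems are proved in Section~\ref{sec:proofs}.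

\section{Ideals of AD families and Luzin systems}\label{sec:luzin}

We write $k=\{0,\dots,k-1\}$, and $D\subseteq^*E$ if $D\setminus E$ is finite. For an infinite AD family $\mathcal C$ let $I(\mathcal C)$ be the set of all $D\subseteq\omega$ such that $D\subseteq^*C_1\cup\dots\cup C_r$ for some $r<\omega$ and $C_1,\dots,C_r\in\mathcal C$, and let $\mathcal F(\mathcal C)=\{F\subseteq\omega:\omega\setminus F\in I(\mathcal C)\}$ be the dual filter. We use the following facts.
\begin{itemize}
\item[(I1)] $I(\mathcal C)$ is closed under subsets and finite unions and contains all finite sets. If $\mathcal C\subseteq\mathcal C'$, then $I(\mathcal C)\subseteq I(\mathcal C')$ and $\mathcal F(\mathcal C)\subseteq\mathcal F(\mathcal C')$.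
\item[(I2)] If $D\in I(\mathcal C)$, then $D\cap C$ is finite for all but finitely many $C\in\mathcal C$: if $D\subseteq^*C_1\cup\dots\cup C_r$ and $C\notin\{C_1,\dots,C_r\}$, then $D\cap C\subseteq^*\bigcup_j(C_j\cap C)$. In dual form, every $F\in\mathcal F(\mathcal C)$ almost contains all but finitely many members of $\mathcal C$. In particular $\omega\notin I(\mathcal C)$ and every $F\in\mathcal F(\mathcal C)$ is infinite.
\item[(I3)] If $D$ is infinite and almost disjoint from every member of $\mathcal C$, then $D\notin I(\mathcal C)$. If $D\notin I(\mathcal C)$ and $F\in\mathcal F(\mathcal C)$, then $D\cap F$ is infinite, since $D\subseteq(D\cap F)\cup(\omega\setminus F)$.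
\item[(I4)] The statement $D\in I(\mathcal C)$ is absolute between transitive models of ZFC containing $D$ and $\mathcal C$, because such models have the same finite subsets of $\mathcal C$.
\end{itemize}

All moves prescribed in this paper are produced by one diagonal construction.

\begin{lemma}\label{lem:diag}
Let $\mathcal C=\{C_n:n<\omega\}$ be a countably infinite AD family, injectively enumerated, and put
\[
F_k=\omega\setminus(k\cup C_0\cup\dots\cup C_{k-1})\in\mathcal F(\mathcal C).
\]
If $u_k$ is a nonempty finite subset of $F_k$ for every $k$, then $U=\bigcup_ku_k$ is infinite and almost disjoint from every $C_n$. In particular $\mathcal C$ is not MAD.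
\end{lemma}

\begin{proof}
Since $u_k\cap k=\emptyset$, the set $U$ is unbounded. Since $F_k\cap C_n=\emptyset$ for $k>n$, we have $U\cap C_n\subseteq\bigcup_{k\le n}u_k$. The sets $F_k$ are infinite by (I2), so such $u_k$ exist.
\end{proof}

When we describe a strategy, we fix for each position an enumeration of its position family and refer to the sets $F_k$ of Lemma~\ref{lem:diag}. All further choices are likewise fixed as functions of the position.

A family is MAD if every infinite set meets \emph{one} member in an infinite set. In a preservation argument a new set is approximated by many old sets, and we need one member of the family that works for all of them at once. We therefore ask that a set meet \emph{almost all} members of a distinguished sequence.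

\begin{definition}\label{def:luzin}
Let $\mathfrak l=(\mathcal A,\langle A_\alpha:\alpha<\omega_1\rangle)$, where $\mathcal A$ is an AD family and the $A_\alpha$ are pairwise distinct members of $\mathcal A$. An ordinal $\eta<\omega_1$ is a \emph{threshold} for $D\subseteq\omega$ if $D\cap A_\alpha$ is infinite for all $\alpha$ with $\eta\le\alpha<\omega_1$. We call $\mathfrak l$ a \emph{Luzin system} if every $D\subseteq\omega$ with $D\notin I(\mathcal A)$ has a threshold.
\end{definition}

The name refers to Luzin sets, uncountable sets of reals that meet each meager set in a countable set: for $D\notin I(\mathcal A)$, the meager set $\{A\subseteq\omega:A\cap D\text{ is finite}\}$ contains only countably many $A_\alpha$. By (I2) a set in $I(\mathcal A)$ has no threshold, so the definition demands a threshold for every set that could have one. Three properties are used throughout.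
\begin{itemize}
\item[(T1)] If $\eta$ is a threshold for $D$, $\eta\le\eta'<\omega_1$ and $D\subseteq^*D'$, then $\eta'$ is a threshold for $D'$.
\item[(T2)] In a Luzin system, countably many sets outside $I(\mathcal A)$ have a common threshold, namely the supremum of their thresholds.
\item[(T3)] ``$\eta$ is a threshold for $D$'' is absolute between transitive models of ZFC that contain $\mathfrak l$ and $D$ and have the same $\omega_1$.
\end{itemize}

\begin{lemma}\label{lem:mad}
If $(\mathcal A,\langle A_\alpha:\alpha<\omega_1\rangle)$ is a Luzin system, then $\mathcal A$ is MAD.
\end{lemma}

\begin{proof}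
An infinite set $D$ almost disjoint from all members of $\mathcal A$ is not in $I(\mathcal A)$ by (I3), so it has a threshold $\eta$, and $D\cap A_\eta$ is infinite, a contradiction.
\end{proof}

Under CH the Builder can produce a Luzin system against any play of the Spoiler. The sets played by the Spoiler need not meet anything, which is why the definition separates the sequence $\langle A_\alpha\rangle$ from the family $\mathcal A$.

\begin{proposition}[CH]\label{prop:builder}
The Builder has a strategy in $\mathbb G_S$ such that in every run following it, with resulting family $\mathcal A$, the pair $(\mathcal A,\langle B_\alpha:\alpha<\omega_1\rangle)$ is a Luzin system. In particular there is a Luzin system with $|\mathcal A|=\aleph_1$.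
\end{proposition}

\begin{proof}
Let $\mathcal P(\omega)=\{D_\xi:\xi<\omega_1\}$. In round $\alpha$ let $\mathcal C$ be the position family after the move of the Spoiler, and let $W=\{\xi<\alpha:D_\xi\notin I(\mathcal C)\}$. Let $\langle E_k:k<\omega\rangle$ list the countable set $\{D_\xi:\xi\in W\}\cup\{\omega\}$ so that each element occurs infinitely often. By (I3) we can pick $b_k\in E_k\cap F_k$. The Builder plays $B_\alpha=\{b_k:k<\omega\}$, which is legal by Lemma~\ref{lem:diag}. As $b_k\ge k$, the set $B_\alpha$ meets each $D_\xi$, $\xi\in W$, in an infinite set.

The sets $B_\alpha$ are infinite and pairwise almost disjoint, hence distinct. If $D_\xi\notin I(\mathcal A)$, then by (I1) $D_\xi$ is outside the ideal of every position family, so $\xi\in W$ in every round $\alpha>\xi$, and $\xi+1$ is a threshold for $D_\xi$.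
\end{proof}

\section{Sets of possible values}\label{sec:values}

A \emph{forcing} is a preorder with a largest element; $p\le q$ means that $p$ is stronger, and $\Vdash\varphi$ means that every condition forces $\varphi$. A forcing is \emph{ccc} if all its antichains are countable; such a forcing preserves cardinals and cofinalities. We use the \emph{maximal principle}: if $\Vdash\exists x\,\varphi(x)$, then $\Vdash\varphi(\dot x)$ for some name $\dot x$. A ccc forcing \emph{preserves} a Luzin system $\mathfrak l$ if it forces that $\mathfrak l$ is still a Luzin system. The results of this section and the next are theorems of ZFC (with CH where indicated) and will be applied inside the intermediate models of the iteration.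

Let $Q$ be a forcing and $\dot D$ a $Q$-name for a subset of $\omega$. The ground model approximates $\dot D$ from above by the \emph{sets of possible values}
\[
E_p=\{m<\omega:\exists q\le p\ \ q\Vdash m\in\dot D\}\qquad(p\in Q).
\]

\begin{lemma}\label{lem:values}
Let $Q$ be ccc and let $\mathfrak l=(\mathcal A,\langle A_\alpha:\alpha<\omega_1\rangle)$ be a Luzin system.
\begin{itemize}
\item[(a)] If $\dot D$ is a name for a subset of $\omega$ and $\Vdash\dot D\notin I(\mathcal A)$, then $E_p\notin I(\mathcal A)$ for every $p\in Q$.
\item[(b)] If for every $\dot D$ as in (a) the sets $E_p$, $p\in Q$, have a common threshold, then $Q$ preserves $\mathfrak l$.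
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $p\Vdash\dot D\subseteq E_p$, since otherwise some $q\le p$ forces $m\in\dot D$ for some $m\notin E_p$. If $E_p$ were almost contained in a finite union of members of $\mathcal A$, then $p$ would force the same about $\dot D$.

(b) Let $G$ be generic and let $D\in V[G]$ be a subset of $\omega$ outside $I(\mathcal A)$. Take a name $\dot D_0$ for $D$. By the maximal principle there is a name $\dot D$ forced to be equal to $\dot D_0$ if $\dot D_0$ is a subset of $\omega$ outside $I(\mathcal A)$, and to $\omega$ otherwise. Then $\dot D$ names $D$ and is as in (a). Let $\eta$ be a common threshold for the sets $E_p$. Suppose $\alpha\ge\eta$ and $D\cap A_\alpha\subseteq k$, and let $p\in G$ force $\dot D\cap A_\alpha\subseteq k$. Pick $m\in E_p\cap A_\alpha$ with $m\ge k$, and $q\le p$ forcing $m\in\dot D$. Then $q$ forces $m\in\dot D\cap A_\alpha\subseteq k$, a contradiction. So $\eta$ is a threshold for $D$.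
\end{proof}

By (a) each $E_p$ has a threshold of its own, and the whole issue is to bound these ordinals below $\omega_1$. For countably many conditions (T2) does it.

\begin{corollary}\label{cor:cohen}
A countable forcing preserves every Luzin system.
\end{corollary}

This applies to \emph{Cohen forcing}, the set $2^{<\omega}$ ordered by reverse inclusion. It also shows that countable forcings cannot serve to destroy runs: if the Builder follows the strategy of Proposition~\ref{prop:builder}, the resulting family stays MAD after any countable forcing.

\section{The Spoiler's strategy}\label{sec:key}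

For an infinite AD family $\mathcal B$, the \emph{Mathias--Prikry forcing} $\mathbb M(\mathcal B)$ consists of the pairs $(s,F)$ with $s\in[\omega]^{<\omega}$, $F\in\mathcal F(\mathcal B)$ and $\max s<\min F$ (where $\max\emptyset=-1$), ordered by
\[
(s',F')\le(s,F)\iff s\subseteq s',\quad F'\subseteq F,\quad s'\setminus s\subseteq F .
\]
The largest element is $(\emptyset,\omega)$. For a generic filter $G$ let $g=\bigcup\{s:(s,F)\in G\}$, with canonical name $\dot g$.

\begin{lemma}\label{lem:mathias}
The forcing $\mathbb M(\mathcal B)$ is ccc and has size at most $\mathfrak c$. A condition $(s,F)$ forces $s\subseteq\dot g\subseteq s\cup F$. The set $g$ is infinite and almost disjoint from every member of $\mathcal B$.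
\end{lemma}

\begin{proof}
Conditions $(s,F)$ and $(s,F')$ have the common extension $(s,F\cap F')$, and there are countably many $s$, so antichains are countable. If $(s,F)$ and $(s',F')$ are in $G$, a common extension $(s'',F'')$ gives $s'\subseteq s''\subseteq s\cup F$; hence $g\subseteq s\cup F$. For every $m\in F$ we have $(s\cup\{m\},F\setminus(m+1))\le(s,F)$, and $F$ is infinite by (I2), so $g$ is infinite by density. For $B\in\mathcal B$ we have $(s,F\setminus B)\le(s,F)$, so $G$ contains some $(s,F)$ with $F\cap B=\emptyset$, and then $g\cap B\subseteq s$.
\end{proof}

We want $\mathbb M(\mathcal B)$ to preserve a given Luzin system. There are uncountably many conditions, so (T2) no longer bounds the thresholds. The simplest name already shows what can go wrong and how the Spoiler can prevent it.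

\begin{example}\label{ex:generic}
Let $\mathfrak l=(\mathcal A,\langle A_\alpha:\alpha<\omega_1\rangle)$ be a Luzin system and $\dot D=\dot g$. By Lemma~\ref{lem:mathias} and its proof, $E_{(s,F)}=s\cup F$. So the sets of possible values have a common threshold if and only if the members of $\mathcal F(\mathcal B)$ have one. Consider three situations.
\begin{itemize}
\item[(i)] $\mathcal B=\mathcal A$. Then $\omega\setminus A_\alpha\in\mathcal F(\mathcal B)$ has no threshold $\le\alpha$, so there is no common threshold; indeed $\mathbb M(\mathcal A)$ destroys the maximality of $\mathcal A$. Since $\mathcal A$ may itself be the result of a run (Proposition~\ref{prop:builder}), the Spoiler cannot play arbitrarily.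
\item[(ii)] Some $F_*\in\mathcal F(\mathcal B)$ lies in $I(\mathcal A)$. The conditions $(s,F\cap F_*)$ are dense and force $\dot g\subseteq^*F_*$. So $\Vdash\dot g\in I(\mathcal A)$, and $g$ needs no threshold.
\item[(iii)] Infinitely many members $S_0,S_1,\dots$ of $\mathcal B$ lie outside $I(\mathcal A)$. Let $\eta$ be a common threshold for them. By (I2) every $F\in\mathcal F(\mathcal B)$ almost contains some $S_i$, so $\eta$ is a threshold for all $F\in\mathcal F(\mathcal B)$ by (T1).
\end{itemize}
The Spoiler can enforce (ii) or (iii) in the first $\omega$ rounds. In round $i$ let $\mathcal C$ be the position family. If some member of $\mathcal F(\mathcal C)$ lies in $I(\mathcal A)$, then (ii) will hold for the resulting family $\mathcal B\supseteq\mathcal C$, whatever is played. Otherwise let $\eta_i$ be a common threshold for the sets $F_k$, let $e:\omega\to\omega$ take each value infinitely often, pick $m_k\in F_k\cap A_{\eta_i+e(k)}$, and play $S_i=\{m_k:k<\omega\}$. This is legal by Lemma~\ref{lem:diag}. As $m_k\ge k$, the set $S_i$ meets each $A_{\eta_i+j}$, $j<\omega$, in an infinite set, so $S_i\notin I(\mathcal A)$ by (I2). One round would not be enough, because $\omega\setminus S_0\in\mathcal F(\mathcal B)$.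
\end{example}

For a general name, a number $m$ enters $\dot D$ because a finite set $t$ is put into $\dot g$. We record the pairs $(t,m)$. For $X\subseteq[\omega]^{<\omega}\times\omega$ and $F\subseteq\omega$ let
\[
X[F]=\{m<\omega:\exists t\in[F]^{<\omega}\ (t,m)\in X\},
\]
which is monotone in $F$. Example~\ref{ex:generic} is the case $X=\{(\{m\},m):m<\omega\}$, where $X[F]=F$.

\begin{lemma}\label{lem:Xs}
Let $\dot D$ be an $\mathbb M(\mathcal B)$-name for a subset of $\omega$. For $s\in[\omega]^{<\omega}$ let $X_s$ be the set of all $(t,m)\in[\omega]^{<\omega}\times\omega$ for which there is $F'$ such that $(s\cup t,F')$ is a condition forcing $m\in\dot D$. Then $E_{(s,F)}=X_s[F]$ for every condition $(s,F)$.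
\end{lemma}

\begin{proof}
If $(s',F')\le(s,F)$ forces $m\in\dot D$, then $t=s'\setminus s\subseteq F$ and $s\cup t=s'$, so $(t,m)\in X_s$ and $m\in X_s[F]$. Conversely, let $t\in[F]^{<\omega}$ and let $(s\cup t,F')$ force $m\in\dot D$. Then $(s\cup t,F\cap F')$ is a condition, since $\max(s\cup t)<\min F'\le\min(F\cap F')$. It extends $(s\cup t,F')$, and it extends $(s,F)$ because $t\subseteq F$. So $m\in E_{(s,F)}$.
\end{proof}

Thus the uncountably many sets of possible values are computed from countably many sets $X_s$, each a subset of a fixed countable set. The $X_s$ depend on the family $\mathcal B$, which is unknown until the run is over. The Spoiler therefore treats \emph{every} $X\subseteq[\omega]^{<\omega}\times\omega$, and CH makes room for this in $\omega_1$ rounds. The following notion is the failure of case (ii) of the example. For a Luzin system $\mathfrak l=(\mathcal A,\langle A_\alpha\rangle)$ and an infinite AD family $\mathcal C$, call $X$ \emph{$\mathfrak l$-large over $\mathcal C$} if $X[F]\notin I(\mathcal A)$ for every $F\in\mathcal F(\mathcal C)$. By (I1), if $X$ is $\mathfrak l$-large over $\mathcal B$ and $\mathcal C\subseteq\mathcal B$ is infinite, then $X$ is $\mathfrak l$-large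 over $\mathcal C$. So a set that is large at the end of the run was large at every position, and it does not matter when it is treated.

\begin{lemma}[CH]\label{lem:key}
Let $\mathfrak L$ be a nonempty set of at most $\aleph_1$ Luzin systems. The Spoiler has a strategy in $\mathbb G_B$ such that for every run following it, with resulting family $\mathcal B$, the forcing $\mathbb M(\mathcal B)$ preserves every $\mathfrak l\in\mathfrak L$. The restriction of this strategy to the positions of $\mathbb G$ has the same property in $\mathbb G$.
\end{lemma}

\begin{proof}
By CH let $\langle(X^\xi,\mathfrak l^\xi):\xi<\omega_1\rangle$ list all pairs $(X,\mathfrak l)$ with $X\subseteq[\omega]^{<\omega}\times\omega$ and $\mathfrak l\in\mathfrak L$. Every ordinal below $\omega_1$ has a unique form $\omega\xi+i$ with $i<\omega$, and the rounds $\omega\xi+i$, $i<\omega$, are devoted to the $\xi$-th pair. Fix $e:\omega\to\omega$ taking each value infinitely often.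

\medskip\noindent\emph{The move in round $\omega\xi+i$.} Write $X=X^\xi$ and $\mathfrak l^\xi=(\mathcal A,\langle A_\alpha\rangle)$, and let $\mathcal C$ be the position family. If $X$ is not $\mathfrak l^\xi$-large over $\mathcal C$, play any legal set. Otherwise $X[F_k]\notin I(\mathcal A)$ for all $k$, and (T2) gives a common threshold $\eta$ for the sets $X[F_k]$. For each $k$ pick
\[
m_k\in X[F_k]\cap A_{\eta+e(k)}\ \text{ with } m_k\ge k,\qquad t_k\in[F_k]^{<\omega}\ \text{ with }(t_k,m_k)\in X,\qquad a_k\in F_k,
\]
and play $S=\bigcup_k(t_k\cup\{a_k\})$. The points $a_k$ are added because $t_k$ may be empty; with them, $S$ is legal by Lemma~\ref{lem:diag}. The set $M=\{m_k:k<\omega\}$ has infinite intersection with each of the distinct sets $A_{\eta+j}$, $j<\omega$, because it contains $\{m_k:e(k)=j\}$ and $m_k\ge k$. So $M\notin I(\mathcal A)$ by (I2). The point of the move is the implication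
\begin{equation}\label{eq:SM}
S\subseteq^*F\implies M\subseteq^*X[F]\qquad(F\subseteq\omega).
\end{equation}
Indeed, if $S\setminus k_0\subseteq F$, then for $k\ge k_0$ we have $t_k\subseteq S\setminus k\subseteq F$, since $F_k\cap k=\emptyset$, and so $m_k\in X[F]$. In Example~\ref{ex:generic} the sets $S$ and $M$ coincide.

\medskip\noindent\emph{A common threshold for one pair.} Fix a run following this strategy, with resulting family $\mathcal B$. We claim: if $\mathfrak l=(\mathcal A,\langle A_\alpha\rangle)\in\mathfrak L$ and $X$ is $\mathfrak l$-large over $\mathcal B$, then the sets $X[F]$, $F\in\mathcal F(\mathcal B)$, have a common threshold. Let $(X,\mathfrak l)$ be the $\xi$-th pair. In each round $\omega\xi+i$ the set $X$ was $\mathfrak l$-large over the position family, so the Spoiler produced sets $S^i\in\mathcal B$ and $M^i\notin I(\mathcal A)$ as above. Let $\eta$ be a common threshold for the sets $M^i$, $i<\omega$. Given $F\in\mathcal F(\mathcal B)$, the $S^i$ are infinitely many distinct members of $\mathcal B$, so $S^i\subseteq^*F$ for some $i$ by (I2). Then $M^i\subseteq^*X[F]$ by~\eqref{eq:SM}, and $\eta$ is a threshold for $X[F]$ by (T1).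

\medskip\noindent\emph{Preservation.} Let $\mathfrak l=(\mathcal A,\langle A_\alpha\rangle)\in\mathfrak L$, let $\Vdash_{\mathbb M(\mathcal B)}\dot D\notin I(\mathcal A)$, and let $X_s$ be as in Lemma~\ref{lem:Xs}. Each $X_s$ is $\mathfrak l$-large over $\mathcal B$: for $F\in\mathcal F(\mathcal B)$ and $F'=F\setminus(\max s+1)$, the pair $(s,F')$ is a condition, and $X_s[F]\supseteq X_s[F']=E_{(s,F')}\notin I(\mathcal A)$ by Lemma~\ref{lem:values}(a). By the claim there is a common threshold $\eta_s$ for the sets $X_s[F]$, $F\in\mathcal F(\mathcal B)$. Then $\sup_s\eta_s<\omega_1$ is a threshold for every $E_{(s,F)}=X_s[F]$, and Lemma~\ref{lem:values}(b) applies.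

The last sentence of the lemma holds because runs of $\mathbb G$ are runs of $\mathbb G_B$.
\end{proof}

\begin{remark}
The proof uses nothing about the moves of the Builder except that position families are countable and that $\mathcal B$ is an AD family; this is why he may be allowed countably many sets per round. The strategy of Lemma~\ref{lem:key} is not a winning strategy for the Spoiler in $\mathbb G$, and under CH there is none. It only controls the price of destroying the resulting family afterwards.
\end{remark}

\section{Iterations on a fixed set of conditions}\label{sec:iter}

We shall guess strategies through their action on names for reals, and the guessing sequence must be fixed before the iteration is built. We therefore present finite support iterations in a form in which the set of conditions, and hence the set of names for reals, is the same for all iterations; only the order varies.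

For an ordinal $\gamma$ let $\mathrm{Fn}(\gamma,\omega_1)$ be the set of finite partial functions from $\gamma$ to $\omega_1$. For such a function $p$ put $p(\xi)=0$ if $\xi\notin\operatorname{dom}p$. An \emph{iteration of length $\theta$} consists of forcings $P_\gamma$ with underlying set $\mathrm{Fn}(\gamma,\omega_1)$ for $\gamma\le\theta$ and of $P_\xi$-names $\dot\le_\xi$ for $\xi<\theta$, such that $P_\xi$ forces that $\dot Q_\xi=(\omega_1,\dot\le_\xi)$ is a ccc preorder with largest element $0$, and such that the order of $P_\gamma$ is
\begin{equation}\label{eq:order}
p\le q\iff\forall\xi<\gamma\ \ \ p{\restriction}\xi\Vdash_{P_\xi}p(\xi)\mathrel{\dot\le_\xi}q(\xi).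
\end{equation}
Since $0$ is largest, it is enough to check $\xi\in\operatorname{dom}q$. An iteration is built by recursion: the names $\dot\le_\xi$, $\xi<\gamma$, determine $P_\gamma$, and then $\dot\le_\gamma$ is chosen.

Every ccc forcing $Q$ of size at most $\aleph_1$ can serve as an iterand. Take a surjection $\pi:\omega_1\to Q$ sending $0$ to the largest element, and let $\alpha\le\beta$ if and only if $\pi(\alpha)\le\pi(\beta)$. A map between forcings that preserves and reflects the order and has dense range, such as $\pi$, transfers the ccc in both directions and gives the same generic extensions. When we say ``let $\dot Q_\xi$ be $Q$'' we mean such a copy of $Q$ on $\omega_1$.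

Recall the two-step iteration $P*\dot Q$: conditions are pairs $(p,\dot q)$ with $p\Vdash\dot q\in\dot Q$, and $(p,\dot q)\le(p',\dot q')$ if $p\le p'$ and $p\Vdash\dot q\le\dot q'$. A generic extension by $P*\dot Q$ has the form $V[G][H]$, where $G$, the projection of the generic filter to $P$, is $P$-generic over $V$, and $H$ is generic over $V[G]$ for the value of $\dot Q$. If $P$ is ccc and forces $\dot Q$ to be ccc, then $P*\dot Q$ is ccc.

\begin{lemma}\label{lem:iter}
Let $\xi\le\delta\le\theta$.
\begin{itemize}
\item[(a)] The relation \eqref{eq:order} is a preorder with largest element $\emptyset$. The order of $P_\xi$ is the restriction of the order of $P_\delta$. In $P_\delta$ we have $q\le q{\restriction}\xi$, and $p\le q$ implies $p{\restriction}\xi\le q{\restriction}\xi$.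
\item[(b)] If $q\in P_\delta$, $r\in P_\xi$ and $r\le q{\restriction}\xi$, then $r\cup q{\restriction}[\xi,\delta)$ extends both $q$ and $r$.
\item[(c)] If $G_\delta$ is $P_\delta$-generic over $V$, then $G_\xi=G_\delta\cap P_\xi=\{p{\restriction}\xi:p\in G_\delta\}$ is $P_\xi$-generic over $V$.
\item[(d)] If $\xi<\delta$, then $V[G_{\xi+1}]$ is a generic extension of $V[G_\xi]$ by the value of $\dot Q_\xi$.
\item[(e)] $P_\delta$ is ccc.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Only the coordinates in the domain of the weaker condition matter. This gives the second statement, and it gives $q\le q$, $q\le q{\restriction}\xi$ and $q\le\emptyset$, because $\dot\le_\zeta$ is forced to be reflexive. The implication $p\le q\Rightarrow p{\restriction}\xi\le q{\restriction}\xi$ is read off from \eqref{eq:order}. For transitivity let $p\le q\le r$ and $\zeta<\delta$. Then $p{\restriction}\zeta\le q{\restriction}\zeta$ in $P_\zeta$, a preorder by induction, so $p{\restriction}\zeta$ forces $p(\zeta)\mathrel{\dot\le_\zeta}q(\zeta)$ and $q(\zeta)\mathrel{\dot\le_\zeta}r(\zeta)$.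

(b) Let $r'=r\cup q{\restriction}[\xi,\delta)$. Then $r'\le r'{\restriction}\xi=r$. For $\zeta<\xi$, the condition $r'{\restriction}\zeta=r{\restriction}\zeta$ forces $r(\zeta)\mathrel{\dot\le_\zeta}q(\zeta)$; for $\zeta\ge\xi$ we have $r'(\zeta)=q(\zeta)$. So $r'\le q$.

(c) The two descriptions agree since $p\le p{\restriction}\xi$. If $p,q\in G_\xi$ and $r\in G_\delta$ extends both, then $r{\restriction}\xi\in G_\xi$ extends both by (a); so $G_\xi$ is a filter. If $D\in V$ is dense in $P_\xi$, then $\{q\in P_\delta:q{\restriction}\xi\in D\}$ is dense in $P_\delta$ by (b), so $G_\xi$ meets $D$.

(d) The map $p\mapsto(p{\restriction}\xi,\check{\beta})$, where $\beta=p(\xi)$, from $P_{\xi+1}$ to $P_\xi*\dot Q_\xi$ preserves and reflects the order by \eqref{eq:order}. Its range is dense, since the value of a name for an element of $\omega_1$ can be decided by strengthening the first coordinate. The projection to $P_\xi$ of the filter generated by the image of $G_{\xi+1}$ is $G_\xi$.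

(e) We use induction on $\delta$. The forcing $P_0$ is trivial, and successor steps follow from the map in (d). Let $\delta$ be a limit ordinal and consider uncountably many conditions. By the $\Delta$-system lemma we may assume that the domains of any two of them intersect in the same finite set, which is contained in some $\xi<\delta$. As $P_\xi$ is ccc, there are two of them, $p$ and $q$, and $r\in P_\xi$ extending $p{\restriction}\xi$ and $q{\restriction}\xi$. The domains of $p$ and $q$ are disjoint above $\xi$, so $r'=r\cup p{\restriction}[\xi,\delta)\cup q{\restriction}[\xi,\delta)$ is a function. It agrees with $p$ on $\operatorname{dom}p\setminus\xi$ and with $q$ on $\operatorname{dom}q\setminus\xi$, so it extends both $p$ and $q$ by the computation in (b).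
\end{proof}

By (e) all models $V[G_\gamma]$ have the same cardinals and cofinalities as $V$. A $P_\xi$-name is also a $P_\delta$-name, with the same value under $G_\delta$ as under $G_\xi$.

Let $N_\gamma$ be the set of countable subsets of $\omega\times\mathrm{Fn}(\gamma,\omega_1)$. For $\sigma\in N_\gamma$ and a filter $G$ put $\sigma[G]=\{m:\exists p\in G\ (m,p)\in\sigma\}$. The sets $N_\gamma$ increase with $\gamma$ and do not depend on the iteration.

\begin{lemma}\label{lem:names}
Let $\gamma\le\delta\le\theta$.
\begin{itemize}
\item[(a)] If $\Vdash_{P_\gamma}\dot D\subseteq\omega$, then there is $\sigma\in N_\gamma$ with $\Vdash_{P_\gamma}\dot D=\sigma[\dot G_\gamma]$. Hence $\mathcal P(\omega)\cap V[G_\gamma]=\{\sigma[G_\gamma]:\sigma\in N_\gamma\}$.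
\item[(b)] If $\sigma\in N_\gamma$, then $\sigma[G_\delta]=\sigma[G_\gamma]$.
\item[(c)] If $\operatorname{cf}\gamma>\omega$, then $N_\gamma=\bigcup_{\xi<\gamma}N_\xi$, and every subset of $\omega$ in $V[G_\gamma]$ lies in $V[G_\xi]$ for some $\xi<\gamma$.
\item[(d)] Assume CH in $V$. If $\gamma<\omega_2$, then $|N_\gamma|\le\aleph_1$ and $V[G_\gamma]\models\mathrm{CH}$. Moreover $|N_{\omega_2}|=\aleph_2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For each $m$ let $Z_m$ be an antichain maximal among the conditions forcing $m\in\dot D$; it is countable by the ccc. Put $\sigma=\bigcup_m\{m\}\times Z_m$. If $p$ forces $m\in\dot D$, then the common extensions of $p$ and members of $Z_m$ are dense below $p$, so $m$ is in the value of $\dot D$ if and only if $G_\gamma$ meets $Z_m$.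
(b) The conditions occurring in $\sigma$ lie in $P_\gamma$, and $G_\gamma=G_\delta\cap P_\gamma$.
(c) The domains of the conditions occurring in $\sigma\in N_\gamma$ have a countable union, which is bounded in $\gamma$; now use (a) and (b).
(d) For $\gamma<\omega_2$ we have $|\omega\times\mathrm{Fn}(\gamma,\omega_1)|\le\aleph_1$, so $|N_\gamma|\le\aleph_1^{\aleph_0}=\aleph_1$, and (a) gives CH in $V[G_\gamma]$. By (c), $|N_{\omega_2}|\le\aleph_2$, and the singletons $\{(0,p)\}$ give equality.
\end{proof}

At a limit stage of countable cofinality new reals may appear. A new set $D$ is approximated from above by one set of possible values in each of countably many earlier models, so (T2) applies as it did for countable forcings.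

\begin{lemma}\label{lem:limit}
Let $\delta\le\theta$ be a limit ordinal, let $\xi_0<\delta$, and let $G_\delta$ be $P_\delta$-generic. If $\mathfrak l=(\mathcal A,\langle A_\alpha:\alpha<\omega_1\rangle)\in V[G_{\xi_0}]$ is a Luzin system in $V[G_\zeta]$ for every $\zeta\in[\xi_0,\delta)$, then $\mathfrak l$ is a Luzin system in $V[G_\delta]$.
\end{lemma}

\begin{proof}
Let $D\in V[G_\delta]$ be a subset of $\omega$ outside $I(\mathcal A)$. If $\operatorname{cf}\delta>\omega$, then $D\in V[G_\zeta]$ for some $\zeta\in[\xi_0,\delta)$. There $D\notin I(\mathcal A)$ by (I4), so $D$ has a threshold, which remains one in $V[G_\delta]$ by (T3).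

Let $\operatorname{cf}\delta=\omega$, and fix in $V$ an increasing sequence $\langle\delta_n:n<\omega\rangle$ cofinal in $\delta$ with $\delta_0\ge\xi_0$. Let $\dot D$ be a $P_\delta$-name for $D$ and put
\[
E_n=\{m<\omega:\exists q\in P_\delta\ (q{\restriction}\delta_n\in G_{\delta_n}\text{ and }q\Vdash m\in\dot D)\}.
\]
The set $E_n$ is defined from $G_{\delta_n}$ and the forcing relation of $V$, so $E_n\in V[G_{\delta_n}]$, and the sequence of the $E_n$ is in $V[G_\delta]$. If $m\in D$, some $q\in G_\delta$ forces $m\in\dot D$, and $q{\restriction}\delta_n\in G_{\delta_n}$. So $D\subseteq E_n$ and $E_n\notin I(\mathcal A)$. By (I4) and the hypothesis, $E_n$ has a threshold in $V[G_{\delta_n}]$, hence in $V[G_\delta]$. Let $\eta<\omega_1$ be the supremum over $n$ of the least threshold for $E_n$.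

Suppose $\alpha\ge\eta$ and $D\cap A_\alpha\subseteq k$. Let $\dot A$ be a $P_{\xi_0}$-name for $A_\alpha$, and let $p\in G_\delta$ force $\dot D\cap\dot A\subseteq k$. Since $\operatorname{dom}p$ is finite, $p\in G_{\delta_n}$ for some $n$. Pick $m\in E_n\cap A_\alpha$ with $m\ge k$, a condition $q$ witnessing $m\in E_n$, and $r_0\in G_{\xi_0}$ forcing $m\in\dot A$ in $P_{\xi_0}$; by Lemma~\ref{lem:iter}(c), $r_0$ forces this in $P_\delta$ as well. Let $r\in G_{\delta_n}$ extend $p$, $q{\restriction}\delta_n$ and $r_0$. By Lemma~\ref{lem:iter}(b), $r\cup q{\restriction}[\delta_n,\delta)$ extends $p$, $q$ and $r_0$, so it forces $m\in\dot D\cap\dot A\subseteq k$, a contradiction. Hence $\eta$ is a threshold for $D$.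
\end{proof}

\section{Guessing strategies}\label{sec:guess}

Let $\kappa$ be a regular uncountable cardinal. A set $S\subseteq\kappa$ is \emph{stationary} if it meets every closed unbounded (club) subset of $\kappa$. The principle $\diamondsuit_\kappa(S)$ says that there are sets $D_\gamma\subseteq\gamma$, $\gamma\in S$, such that for every $D\subseteq\kappa$ the set $\{\gamma\in S:D\cap\gamma=D_\gamma\}$ is stationary. By Jensen's theorem, $V=L$ implies CH and $\diamondsuit_\kappa(S)$ for all regular uncountable $\kappa$ and stationary $S\subseteq\kappa$. The set $S^2_1$ is stationary in $\omega_2$, as it contains the $\omega_1$-th element of every club.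

From now on $V\models\mathrm{CH}+\diamondsuit_{\omega_2}(S)$ with $S=S^2_1$, and $N=N_{\omega_2}$. A strategy in the final model will be coded by a function from reals to reals, and a name for such a function by a function $\Psi:N\to N$ in $V$. We first guess these $\Psi$.

\begin{lemma}\label{lem:psi}
There are functions $\Psi_\gamma:N_\gamma\to N_\gamma$, $\gamma\in S$, such that for every $\Psi:N\to N$ in $V$ the set $\{\gamma\in S:\Psi{\restriction}N_\gamma=\Psi_\gamma\}$ is stationary.
\end{lemma}

\begin{proof}
Let $h:\omega_2\to N\times N$ be a bijection and $\langle D_\gamma:\gamma\in S\rangle$ a $\diamondsuit_{\omega_2}(S)$-sequence. Let $\Psi_\gamma=h[D_\gamma]$ if this is a function from $N_\gamma$ to $N_\gamma$, and let $\Psi_\gamma$ be constant with value $\emptyset$ otherwise. Given $\Psi$, choose for each $\xi<\omega_2$ an ordinal $f(\xi)<\omega_2$ with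
\[
N_\xi\times N_\xi\subseteq h[f(\xi)],\qquad h[\xi]\subseteq N_{f(\xi)}\times N_{f(\xi)},\qquad\Psi[N_\xi]\subseteq N_{f(\xi)} .
\]
This is possible since $N_\xi$ and $\xi$ have size at most $\aleph_1$ and $N$ is the increasing union of the $N_\zeta$, $\zeta<\omega_2$. The limit ordinals $\gamma<\omega_2$ closed under $f$ form a club $K$. If $\gamma\in K\cap S$, then $N_\gamma=\bigcup_{\xi<\gamma}N_\xi$ by Lemma~\ref{lem:names}(c), and taking unions over $\xi<\gamma$ gives $h[\gamma]=N_\gamma\times N_\gamma$ and $\Psi[N_\gamma]\subseteq N_\gamma$. For stationarily many $\gamma\in K\cap S$ we have $D_\gamma=h^{-1}[\Psi]\cap\gamma$. For these $\gamma$,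
\[
h[D_\gamma]=\Psi\cap h[\gamma]=\Psi\cap(N_\gamma\times N_\gamma)=\Psi{\restriction}N_\gamma ,
\]
which is a function from $N_\gamma$ to $N_\gamma$, so $\Psi_\gamma=\Psi{\restriction}N_\gamma$.
\end{proof}

The cofinality of $\gamma$ is used only in the equation $N_\gamma=\bigcup_{\xi<\gamma}N_\xi$. It fails for $\operatorname{cf}\gamma=\omega$, where closure under $f$ says nothing about the names that use cofinally many coordinates.

Positions and moves of $\mathbb G$, $\mathbb G_B$ and $\mathbb G_S$ belong to $H(\omega_1)$, the set of all sets with countable transitive closure. We code such sets by reals. For $r\subseteq\omega$ let $i\mathrel{E_r}j$ if and only if $2^i3^j\in r$. If $E_r$ is well-founded, define $\pi_r(j)=\{\pi_r(i):i\mathrel{E_r}j\}$ by recursion and put $\operatorname{dec}(r)=\pi_r(0)$; otherwise put $\operatorname{dec}(r)=\emptyset$. Then $\operatorname{dec}(r)\in H(\omega_1)$. The function $\operatorname{dec}$ is absolute for transitive models of ZFC, since well-foundedness is (it is witnessed by a rank function, and its failure by a descending sequence). Every $x\in H(\omega_1)$ is $\operatorname{dec}(r)$ for some $r$: let $f$ map $\omega$ onto the transitive closure of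 $\{x\}$ with $f(0)=x$, and let $r=\{2^i3^j:f(i)\in f(j)\}$. Then $E_r$ is well-founded, and by induction $\pi_r(j)=\{f(i):f(i)\in f(j)\}=f(j)$.

Fix in $V$ a well-order of $N$. Let $\gamma\in S$, let an iteration of length at least $\gamma$ be given, and work in $V[G_\gamma]$. For $x\in H(\omega_1)$ let $\sigma_x$ be the least $\sigma\in N_\gamma$ with $\operatorname{dec}(\sigma[G_\gamma])=x$, which exists by Lemma~\ref{lem:names}(a), and put
\[
\varphi_\gamma(x)=\operatorname{dec}\bigl(\Psi_\gamma(\sigma_x)[G_\gamma]\bigr).
\]
Let $\Gamma$ be one of the three games. A strategy $\tau_\gamma\in V[G_\gamma]$ for a player in $\Gamma$ is \emph{guessed at $\gamma$} if $\tau_\gamma(x)=\varphi_\gamma(x)$ for every position $x$ of $\Gamma$ in which that player is to move and $\varphi_\gamma(x)$ is a legal move. Such a strategy exists for each game and each player. The notion depends only on $P_\gamma$ and $G_\gamma$, so it may be used to define $\dot Q_\gamma$.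

\begin{proposition}\label{prop:guess}
Let an iteration of length $\omega_2$ be given, let $G$ be $P_{\omega_2}$-generic, let $\Gamma$ be one of $\mathbb G$, $\mathbb G_B$, $\mathbb G_S$, and let $\tau\in V[G]$ be a strategy for a player in $\Gamma$. There is $\gamma\in S$ such that every run $R\in V[G_\gamma]$ of $\Gamma$ in which that player follows a strategy guessed at $\gamma$ is, in $V[G]$, a run of $\Gamma$ in which he follows $\tau$.
\end{proposition}

\begin{proof}
In $V[G]$ choose $\tau^*:\mathcal P(\omega)\to\mathcal P(\omega)$ with $\operatorname{dec}(\tau^*(r))=\tau(\operatorname{dec}(r))$ whenever $\operatorname{dec}(r)\in\operatorname{dom}\tau$. By the maximal principle, $\tau^*$ has a name $\dot\tau^*$ that every condition forces to be a function from $\mathcal P(\omega)$ to $\mathcal P(\omega)$. In $V$, Lemma~\ref{lem:names}(a) yields $\Psi:N\to N$ with $\Vdash\dot\tau^*(\sigma[\dot G])=\Psi(\sigma)[\dot G]$ for all $\sigma\in N$. Fix $\gamma\in S$ with $\Psi{\restriction}N_\gamma=\Psi_\gamma$.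

The models $V[G_\gamma]\subseteq V[G]$ have the same $\omega_1$, so a set in $V[G_\gamma]$ is countable in one of them if and only if it is countable in the other. The remaining rules only say that certain subsets of $\omega$ are finite or infinite. Hence for $x,y\in V[G_\gamma]$ the statements ``$x$ is a position with the player to move'', ``$y$ is a legal move at $x$'' and ``$x$ is a run'' are absolute between the two models.

Let $x\in V[G_\gamma]$ be a position with the player to move and $\sigma=\sigma_x\in N_\gamma$. By Lemma~\ref{lem:names}(b) and the absoluteness of $\operatorname{dec}$ we have $\operatorname{dec}(\sigma[G])=x\in\operatorname{dom}\tau$, and since $\Psi(\sigma)=\Psi_\gamma(\sigma)\in N_\gamma$,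
\[
\tau(x)=\operatorname{dec}(\tau^*(\sigma[G]))=\operatorname{dec}(\Psi(\sigma)[G])=\operatorname{dec}(\Psi_\gamma(\sigma)[G_\gamma])=\varphi_\gamma(x).
\]
So $\varphi_\gamma(x)$ is legal at $x$, and every strategy guessed at $\gamma$ agrees with $\tau$ at $x$. All initial segments of a run $R\in V[G_\gamma]$ lie in $V[G_\gamma]$, which gives the statement.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

In both proofs we describe stage $\gamma$ inside $V[G_\gamma]$ for an arbitrary generic $G_\gamma$. By the maximal principle we then fix, in $V$, $P_\gamma$-names for the objects chosen and for $\dot\le_\gamma$. Each $V[G_\gamma]$, $\gamma<\omega_2$, satisfies CH by Lemma~\ref{lem:names}(d). This makes Proposition~\ref{prop:builder} and Lemma~\ref{lem:key} available there and gives $|\mathbb M(\mathcal B)|\le\aleph_1$, so that $\mathbb M(\mathcal B)$ is an admissible iterand.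

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Fix in $V$ a Luzin system $\mathfrak l=(\mathcal A,\langle A_\alpha:\alpha<\omega_1\rangle)$ with $|\mathcal A|=\aleph_1$ (Proposition~\ref{prop:builder}). We define an iteration of length $\omega_2$ and prove along the way that $P_\gamma$ forces $\mathfrak l$ to be a Luzin system for all $\gamma\le\omega_2$.
\begin{itemize}
\item If $\gamma\notin S$, let $\dot Q_\gamma$ be Cohen forcing. (For this theorem the trivial forcing would do as well.)
\item If $\gamma\in S$, work in $V[G_\gamma]$. Let $\Sigma_\gamma$ be a strategy for the Builder in $\mathbb G$ guessed at $\gamma$. Play it against the strategy of the Spoiler given by Lemma~\ref{lem:key} for $\mathfrak L=\{\mathfrak l\}$. Let $R_\gamma$ be the run and $\mathcal B_\gamma$ the resulting family, and let $\dot Q_\gamma$ be $\mathbb M(\mathcal B_\gamma)$.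
\end{itemize}
The system $\mathfrak l$ is preserved at successor steps by Lemma~\ref{lem:iter}(d) together with Corollary~\ref{cor:cohen} and Lemma~\ref{lem:key}, and at limit steps by Lemma~\ref{lem:limit} with $\xi_0=0$. Let $G$ be $P_{\omega_2}$-generic. The forcing $P_{\omega_2}$ is ccc by Lemma~\ref{lem:iter}(e). In $V[G]$ the family $\mathcal A$ is MAD by Lemma~\ref{lem:mad} and has size $\aleph_1$, so $\mathfrak a=\aleph_1$.

Let $\Sigma\in V[G]$ be a strategy for the Builder in $\mathbb G$, and let $\gamma\in S$ be given by Proposition~\ref{prop:guess}. Then $R_\gamma$ is, in $V[G]$, a run in which the Builder follows $\Sigma$. By Lemma~\ref{lem:mathias}, $V[G_{\gamma+1}]$ contains an infinite set almost disjoint from every member of $\mathcal B_\gamma$. So $\mathcal B_\gamma$ is not MAD in $V[G]$, the Spoiler wins $R_\gamma$, and $\Sigma$ is not winning.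

If ZFC is consistent, then so is $\mathrm{ZFC}+V=L$, which implies the hypothesis on $V$ by Jensen's theorem. This gives the relative consistency statement.
\end{proof}

To defeat a strategy of the Spoiler we need a run whose family is MAD in the final model. Proposition~\ref{prop:builder} produces a Luzin system against the guessed strategy, and it remains to preserve that system at all later stages. At stage $\gamma$ at most $\aleph_1$ such systems have accumulated, which is the number that Lemma~\ref{lem:key} allows.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We define an iteration of length $\omega_2$ together with $P_\gamma$-names for pairs $\mathfrak l_\gamma$, $\gamma\in S$, and prove by induction on $\zeta\le\omega_2$: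
\begin{equation}\label{eq:ind}
P_\zeta\text{ forces that }\mathfrak l_\xi\text{ is a Luzin system for every }\xi\in S\text{ with }\xi\le\zeta .
\end{equation}
If $\gamma\notin S$, let $\dot Q_\gamma$ be Cohen forcing. If $\gamma\in S$, work in $V[G_\gamma]$ and play two runs.
\begin{itemize}
\item[(1)] Let $T_\gamma$ be a strategy for the Spoiler in $\mathbb G_S$ guessed at $\gamma$. Play it against the strategy of the Builder from Proposition~\ref{prop:builder}. Let $R'_\gamma$ be the run, $\mathcal A_\gamma$ the resulting family, and $\mathfrak l_\gamma$ the Luzin system of $V[G_\gamma]$ formed by $\mathcal A_\gamma$ and the moves of the Builder.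
\item[(2)] Let $\mathfrak L_\gamma=\{\mathfrak l_\xi:\xi\in S,\ \xi\le\gamma\}$. It belongs to $V[G_\gamma]$, because the sequence of names is in $V$; it is nonempty, has size at most $\aleph_1$, and consists of Luzin systems by \eqref{eq:ind}. Let $\Sigma_\gamma$ be a strategy for the Builder in $\mathbb G_B$ guessed at $\gamma$. Play it against the strategy of the Spoiler given by Lemma~\ref{lem:key} for $\mathfrak L_\gamma$. Let $R_\gamma$ be the run and $\mathcal B_\gamma$ the resulting family, and let $\dot Q_\gamma$ be $\mathbb M(\mathcal B_\gamma)$.
\end{itemize}
To prove \eqref{eq:ind}, let $\xi\in S$ and $\xi\le\zeta$. If $\xi=\zeta$, use (1). If $\xi<\zeta=\gamma+1$, use Corollary~\ref{cor:cohen} when $\gamma\notin S$, and Lemma~\ref{lem:key} with $\mathfrak l_\xi\in\mathfrak L_\gamma$ when $\gamma\in S$. If $\xi<\zeta$ and $\zeta$ is a limit, use Lemma~\ref{lem:limit} with $\xi_0=\xi$.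

Let $G$ be $P_{\omega_2}$-generic and work in $V[G]$. By \eqref{eq:ind} and Lemma~\ref{lem:mad}, every $\mathcal A_\gamma$, $\gamma\in S$, is a MAD family of size $\aleph_1$. So $\mathfrak a=\aleph_1$, and $\mathfrak b=\aleph_1$ because $\aleph_1\le\mathfrak b\le\mathfrak a$.

\medskip\noindent\emph{Strategies.} Given a strategy $\Sigma$ for the Builder in $\mathbb G_B$, Proposition~\ref{prop:guess} gives $\gamma\in S$ such that $R_\gamma$ follows $\Sigma$, and the Builder loses $R_\gamma$ because $\mathcal B_\gamma$ is not MAD (Lemma~\ref{lem:mathias}). Given a strategy $T$ for the Spoiler in $\mathbb G_S$, Proposition~\ref{prop:guess} gives $\gamma\in S$ such that $R'_\gamma$ follows $T$, and the Spoiler loses $R'_\gamma$ because $\mathcal A_\gamma$ is MAD. By the remarks preceding Theorem~\ref{thm:B}, neither player has a winning strategy in $\mathbb G$.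

\medskip\noindent\emph{Cardinals.} By Lemma~\ref{lem:names}, $\mathfrak c\le|N|=\aleph_2$, and $\operatorname{cov}(\mathcal M)\le\mathfrak c$ since singletons are meager. It remains to show that $\aleph_1$ meager sets do not cover $2^\omega$. Every meager set is contained in a countable union of closed nowhere dense sets, so it suffices to consider $\aleph_1$ closed nowhere dense sets $K$. Such a $K$ is the set of branches of the tree $T_K=\{x{\restriction}j:x\in K,\ j<\omega\}$, and $2^{<\omega}\setminus T_K$ is dense in Cohen forcing. Each $T_K$ is a subset of the countable set $2^{<\omega}$, so it lies in some $V[G_\xi]$, $\xi<\omega_2$, by Lemma~\ref{lem:names}(c). As $\omega_2$ is regular in $V[G]$, there is a successor ordinal $\gamma<\omega_2$ such that all these trees lie in $V[G_\gamma]$, and $\gamma\notin S$. Let $c\in2^\omega$ be the union of the Cohen generic filter added at stage $\gamma$. For each $K$ the filter meets $2^{<\omega}\setminus T_K$, so some initial segment of $c$ is outside $T_K$ and $c\notin K$. Hence $\aleph_2\le\operatorname{cov}(\mathcal M)\le\mathfrak c\le\aleph_2$.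
\end{proof}

\begin{remark}
We do not decide whether $\mathfrak a=\aleph_1$ is consistent with the \emph{Spoiler} having a winning strategy in $\mathbb G$, and we do not determine $\operatorname{non}(\mathcal M)$, the least size of a nonmeager subset of $2^\omega$, in the models constructed above.
\end{remark}

\begin{thebibliography}{9}
\bibitem{opposition}
\emph{Construction with opposition: cardinal invariants and games},
\texttt{https://www.matmor.unam.mx/\textasciitilde{}michael/preprints\_files/JMV6.pdf}
\end{thebibliography}
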